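# ParaLindelöf subspaces of products of two ordinals

## 1. A plank with its corner removed

All spaces here are regular and $T_1$, ordinals carry the order topology, and products of ordinals carry the product topology. Let $L_0\subseteq\omega_1$ consist of $0$ and all successor ordinals, let $L=L_0\cup\{\omega_1\}$ as a subspace of $\omega_1+1$, and consider
$$X=\bigl(L\times(\omega+1)\bigr)\setminus\{(\omega_1,\omega)\}.$$
So we have $\omega_1$ columns $\{\alpha\}\times(\omega+1)$, each a convergent sequence, a right edge $Z=\{(\omega_1,n):n<\omega\}$ and a top edge $Y=\{(\alpha,\omega):\alpha\in L_0\}$. The corner where the two edges would meet is missing. Points $(\alpha,n)$ with $\alpha\in L_0$, $n<\omega$ are isolated. A point $(\alpha,\omega)$ has the basic neighborhoods $\{\alpha\}\times(n,\omega]$, and $(\omega_1,n)$ has the basic neighborhoods $(L\cap(\alpha,\omega_1])\times\{n\}$ with $\alpha<\omega_1$. Both edges are closed in $X$.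

**Definition.** A family of subsets of $X$ is *locally finite* (*locally countable*) if each point of $X$ has a neighborhood meeting only finitely many (countably many) members. A cover *refines* another if each of its members lies in a member of the other. $X$ is *paracompact* if every open cover has a locally finite open refinement, and *paraLindelöf* if every open cover has a locally countable open refinement. $X$ is *countably paracompact* if every countable open cover has a locally finite open refinement.

Refinements are always understood to be covers. For example, every countable family is locally countable, so Lindelöf spaces are paraLindelöf. The family $\{[0,\alpha]:\alpha<\omega_1\}$ is not locally countable in $\omega_1$, since all members contain $0$. Every paracompact space is paraLindelöf.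

The plank can be cut in two ways. The columns $\{\alpha\}\times(\omega+1)$, $\alpha\in L_0$, are disjoint, clopen, compact, and cover $X\setminus Z$. The rows $L\times\{n\}$ are disjoint, clopen, and cover $X\setminus Y$. Rows are paracompact: in any open cover of a row, one member contains a tail $(L\cap(\alpha,\omega_1])\times\{n\}$, and the rest of the row is a set of isolated points, so the tail and the remaining singletons form a refinement by disjoint open sets.

Yet $X$ is not paracompact, since $X$ is not even normal. If $U\supseteq Z$ is open, then for each $n$ there is $\alpha_n<\omega_1$ with $(L\cap(\alpha_n,\omega_1])\times\{n\}\subseteq U$. Let $\alpha=\sup_n\alpha_n<\omega_1$ and take $\beta\in L_0$ with $\beta>\alpha$. Then $(\beta,n)\in U$ for every $n$, so $(\beta,\omega)\in\overline U\cap Y$. Hence $Z$ and $Y$ cannot be separated.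

Is $X$ at least paraLindelöf? Take the open cover
$$\{X\cap([0,\alpha]\times(\omega+1)):\alpha<\omega_1\}\cup\{X\setminus Y\}$$
and suppose $\mathcal W$ is a locally countable open refinement. A member $W$ that meets $Y$ lies in some $[0,\alpha_W]\times(\omega+1)$ with $\alpha_W<\omega_1$. Each $(\omega_1,n)$ has a neighborhood meeting only countably many members of $\mathcal W$. The supremum of the corresponding numbers $\alpha_W$ is below $\omega_1$, so we find $\alpha_n<\omega_1$ such that $(L\cap(\alpha_n,\omega_1])\times\{n\}$ misses every $W\in\mathcal W$ that meets $Y$. Take $\beta\in L_0$ above all $\alpha_n$ and $W\in\mathcal W$ with $(\beta,\omega)\in W$. As $W$ is open, $(\beta,n)\in W$ for some $n$. But $(\beta,n)$ lies in $(L\cap(\alpha_n,\omega_1])\times\{n\}$, which misses $W$. So $X$ is not paraLindelöf either: the failure of paracompactness is so strong that locally countable refinements fail too.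

Must this always happen in products of two ordinals? The paper "Paralindelöf Subspaces In Products Of Two Ordinals" (http://www.jams.or.jp/scm/contents/Vol-4-10/4-91.pdf) is the source of this problem. Write $\alpha\cdot\beta$, or $\alpha\beta$, for ordinal multiplication, so that $\omega_1\omega=\omega_1+\omega_1+\cdots$ with $\omega$ summands, and write $\omega_1^2=\omega_1\cdot\omega_1$. Two results are known and may be used. First, for every ordinal $\rho$, paraLindelöf subspaces of $(\rho+1)\times(\omega_1\omega)$ are paracompact. Second, for every $\sigma<\omega_1^2$, every paraLindelöf *countably paracompact* subspace of $\omega_1^2\times(\sigma+1)$ is paracompact. The problem, posed as open, is whether $\omega_1^2\times(\omega_1\omega+1)$ has a subspace that is paraLindelöf but not paracompact. It has none.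

**Theorem 1.** Every paraLindelöf $X\subseteq\omega_1^2\times(\omega_1\omega+1)$ is paracompact.

**Theorem 2.** For every ordinal $\rho$ and every $\sigma<\omega_1^2$, every paraLindelöf subspace of $(\rho+1)\times(\sigma+1)$ is paracompact.

**Theorem 3.** Every paraLindelöf subspace of $(\omega_1^2\cdot\omega)\times(\omega_1^2\cdot\omega)$ is paracompact.

Since paracompact spaces are paraLindelöf, the two properties coincide for subspaces of these products. In the second known result, "countably paracompact" can therefore be dropped. It is not claimed that the ranges in Theorems 2 and 3 are optimal. Theorem 2 contains Theorem 1, but we prove Theorem 1 first, because all the main difficulties already occur there.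

## 2. Ordinals, clubs and elementary facts on paracompactness

**Ordinal arithmetic.** The ordinal $\omega_1\gamma$ consists of $\gamma$ consecutive copies of $\omega_1$. Every $v<\omega_1\gamma$ can be written uniquely as $v=\omega_1\eta+\beta$ with $\eta<\gamma$ and $\beta<\omega_1$. The map $\gamma\mapsto\omega_1\gamma$ from $\omega_1$ to $\omega_1^2$ is increasing, continuous and cofinal. Thus $\omega_1^2$ has cofinality $\omega_1$. For countable limit $\gamma$, the ordinal $\omega_1\gamma$ has cofinality $\omega$ (for example $\omega_1\omega=\sup_n\omega_1n$), while $\omega_1(\eta+1)$ has cofinality $\omega_1$. The interval $(\omega_1\eta,\omega_1(\eta+1)]$ is homeomorphic to $\omega_1+1$ by $\omega_1\eta+1+\xi\leftrightarrow\xi$.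

**Topology.** For $\alpha<\beta<\nu$ the intervals $[0,\beta]$ and $(\alpha,\beta]$ are clopen in $\nu$, and they form a base. So every subspace of a product of two ordinals has a base of clopen sets, namely traces of boxes.

**Clubs.** Let $\kappa$ be a regular uncountable cardinal. A *club* in $\kappa$ is a closed cofinal subset. A set $S\subseteq\kappa$ is *stationary* if it meets every club. For example, the limit ordinals below $\omega_1$ form a club, so the set of successors is nonstationary. The intersection of fewer than $\kappa$ clubs is a club, so the union of fewer than $\kappa$ nonstationary sets is nonstationary. The *pressing-down lemma* says: if $S$ is stationary and $g:S\to\kappa$ satisfies $g(\alpha)<\alpha$ for all $\alpha\in S$, then $g$ is constant on a stationary subset of $S$.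

**Definition.** Let $\rho$ be a limit ordinal with $\mathrm{cf}\,\rho>\omega$ and $D\subseteq\rho$ closed and cofinal of order type $\mathrm{cf}\,\rho$. The *$D$-intervals* are $[0,\min D]$ and the sets $(d,d^+]$ for $d\in D$, where $d^+$ is the next element of $D$ after $d$.

The $D$-intervals are pairwise disjoint, clopen in $\rho$ and bounded. They cover $\rho\setminus D$. Indeed, if $x\notin D$ and $x>\min D$, then $d=\sup(D\cap x)$ belongs to $D$ because $D$ is closed, and $d<x$ because $x\notin D$; hence $x\in(d,d^+]$. For example, if $D$ is the set of limit ordinals in $\omega_1$, the $D$-intervals are $[0,\omega]$ and $(\lambda,\lambda+\omega]$, $\lambda$ limit, and the uncovered points are exactly the limits of limit ordinals.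

**Outside results.** Besides textbook facts we use two results.

**(K)** For every $\rho$, paraLindelöf subspaces of $(\rho+1)\times(\omega_1\omega)$ are paracompact. By symmetry the coordinates may be interchanged. In particular, a paraLindelöf subspace $A$ of an ordinal $\nu$ is paracompact, since $A\cong A\times\{0\}\subseteq(\nu+1)\times\omega_1\omega$.

**(M)** (E. Michael, *A note on paracompact spaces*, Proc. AMS 4 (1953).) A regular space is paracompact if and only if every open cover has a locally finite refinement by arbitrary sets.

We also use that paracompact regular spaces are normal, and that a locally finite open cover $\{G_i\}$ of a normal space has a closed shrinking: a cover by closed sets $F_i\subseteq G_i$.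

**Fact 1.** Closed subspaces of paraLindelöf (paracompact) spaces are paraLindelöf (paracompact). To see it, extend an open cover of the closed set $F$ to $X$, add $X\setminus F$, refine, and take traces on $F$.

**Fact 2.** A space partitioned into clopen paracompact sets is paracompact: put together refinements of the pieces. So is a space covered by countably many clopen paracompact sets $A_0,A_1,\dots$, since the sets $A_n\setminus\bigcup_{m<n}A_m$ form such a partition.

**Fact 3.** If $\{E_s\}$ is a locally finite cover of a regular space $X$ by arbitrary sets, and each $E_s$ lies in a closed paracompact $P_s\subseteq X$, then $X$ is paracompact. Given an open cover, let $\mathcal A_s$ be a locally finite cover of $P_s$ refining it; since $P_s$ is closed, $\mathcal A_s$ is locally finite in $X$. The sets $A\cap E_s$ ($A\in\mathcal A_s$) cover $X$ and refine the given cover. A point has a neighborhood meeting only finitely many $E_s$, and for each of these $s$ the neighborhood can be shrunk to meet only finitely many $A\in\mathcal A_s$. So the refinement is locally finite, and (M) applies.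

**Fact 4.** If $p\in X$ and every neighborhood of $p$ contains a clopen $N\ni p$ with $X\setminus N$ paracompact, then $X$ is paracompact. Given an open cover, choose such an $N$ inside a member containing $p$, refine on $X\setminus N$, and add $N$.

## 3. Stationary traces and the subspaces of $\omega_1$

**Lemma 1.** Let $\kappa$ be regular uncountable, $T$ a space, $X\subseteq T$ paraLindelöf, and $h:\kappa\to T$ a closed embedding. Then $h^{-1}(X)$ is nonstationary.

*Proof.* The set $S=h^{-1}(X)$ is homeomorphic to $h[\kappa]\cap X$, a closed subspace of $X$, so $S$ is paraLindelöf. Suppose $S$ is stationary. Let $\mathcal V$ be a locally countable open refinement of $\{S\cap[0,\alpha]:\alpha\in S\}$; all its members are bounded in $\kappa$. For each limit $\alpha\in S$ pick $V_\alpha\in\mathcal V$ with $\alpha\in V_\alpha$, and $g(\alpha)<\alpha$ with $S\cap(g(\alpha),\alpha]\subseteq V_\alpha$. The limit ordinals in $S$ form a stationary set, so by pressing down there is a stationary $S'$ of limit ordinals in $S$ on which $g$ has a constant value $g_0$. Fix $s\in S$ with $s>g_0$. For every $\alpha\in S'$ with $\alpha\ge s$ we have $s\in S\cap(g_0,\alpha]\subseteq V_\alpha$. Each $V_\alpha$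 is bounded and contains $\alpha$, so there are $\kappa$ many different sets among these $V_\alpha$. All contain $s$, contradicting local countability at $s$. $\square$

For $\omega_1$ this settles everything. *For $A\subseteq\omega_1$, paraLindelöf, paracompact and nonstationary are equivalent.* If $A$ is paraLindelöf, Lemma 1 with $h$ the identity shows that $A$ is nonstationary. If $A$ is nonstationary, take a club $D$ missing $A$. The $D$-intervals are countable and cover $\omega_1\setminus D\supseteq A$, so they cut $A$ into countable clopen pieces. Countable spaces are Lindelöf, and regular Lindelöf spaces are paracompact, so Fact 2 applies.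

The pattern is: find a club that $X$ misses, and cut along it. To use it in products we need closed copies of $\kappa$.

**Lemma 2.** Let $c:\kappa\to\rho$ be continuous, increasing and cofinal, with $\kappa$ regular uncountable. Then $c$ is a closed embedding. If $k:\kappa\to\nu$ is continuous ($\nu$ an ordinal), then $\zeta\mapsto(c_\zeta,k(\zeta))$ is a closed embedding of $\kappa$ into $\rho\times\nu$.

*Proof.* The map $c$ is injective and continuous. For $\alpha<\beta<\kappa$ it maps $(\alpha,\beta]$ onto $c[\kappa]\cap(c_\alpha,c_\beta]$ and $[0,\beta]$ onto $c[\kappa]\cap[0,c_\beta]$, so it is a homeomorphism onto its image. The image is closed. Let $x\in\rho\setminus c[\kappa]$ and let $\zeta$ be least with $c_\zeta>x$. If $\zeta=0$, then $[0,x]$ misses $c[\kappa]$. If $\zeta=\xi+1$, then $(c_\xi,x]$ misses it. If $\zeta$ were a limit, then $c_\zeta=\sup_{\xi<\zeta}c_\xi\le x$, which is false.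

For the second map, the image is the graph of the continuous function $k\circ c^{-1}$ on the closed set $c[\kappa]$, with values in a Hausdorff space. It is closed in $c[\kappa]\times\nu$, hence in $\rho\times\nu$. The inverse of the map is $c^{-1}\circ\pi_1$, which is continuous. $\square$

With $k$ constant we get: *if $X\subseteq\rho\times\nu$ is paraLindelöf and $c:\kappa\to\rho$ is as in Lemma 2, then for each $v<\nu$ the set*
$$E_v=\{\zeta<\kappa:(c_\zeta,v)\in X\}\tag{1}$$
*is nonstationary.*

## 4. Rows, columns, and the columns that cannot be avoided

From now until the end of Section 7, fix a paraLindelöf $X\subseteq\omega_1^2\times(\omega_1\omega+1)$. As in the plank, we cut $X$ into rows and into columns.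

For the rows, put $X_0=X\cap(\omega_1^2\times[0,\omega_1])$ and $X_n=X\cap(\omega_1^2\times(\omega_1n,\omega_1(n+1)])$ for $n\ge1$. These sets are clopen and pairwise disjoint. Being closed in $X$, they are paraLindelöf, and they lie in $(\omega_1^2+1)\times\omega_1\omega$, so they are paracompact by (K). They cover everything except the closed set $Y=X\cap(\omega_1^2\times\{\omega_1\omega\})$.

For the columns, put $P_\gamma=X\cap([0,\omega_1\gamma]\times(\omega_1\omega+1))$ for $\gamma<\omega_1$. This is clopen in $X$.

**Claim 1.** Each $P_\gamma$, $\gamma<\omega_1$, is paracompact.

*Proof.* We use induction on $\gamma$. The set $P_0$ lies in $\{0\}\times(\omega_1\omega+1)$, a copy of an ordinal, so (K) applies.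

For the successor step, $P_{\gamma+1}\setminus P_\gamma$ is clopen in $X$, hence paraLindelöf. Since $(\omega_1\gamma,\omega_1(\gamma+1)]\cong\omega_1+1$, it embeds in $(\omega_1+1)\times(\omega_1\omega+1)$, and (K) with interchanged coordinates makes it paracompact. By Fact 2, so is $P_{\gamma+1}$.

Let $\gamma$ be a limit, $\gamma_i\uparrow\gamma$ for $i<\omega$, and $p=(\omega_1\gamma,\omega_1\omega)$. Suppose first that $p\notin X$. A point of $P_\gamma$ outside every $P_{\gamma_i}$ has first coordinate $\omega_1\gamma$, hence second coordinate below $\omega_1\omega$, so it lies in some $X_n$. Thus $P_\gamma$ is covered by the countably many clopen paracompact sets $P_{\gamma_i}$ and $P_\gamma\cap X_n$, and Fact 2 applies. Suppose now $p\in X$. Every neighborhood of $p$ in $P_\gamma$ contains, for some $i\ge1$, the clopen set $N=P_\gamma\cap((\omega_1\gamma_i,\omega_1\gamma]\times(\omega_1i,\omega_1\omega])$. Its complement in $P_\gamma$ is $P_{\gamma_i}\cup(P_\gamma\cap(X_0\cup\dots\cup X_{i-1}))$, a finite union of clopen paracompact sets. Fact 4 applies. $\square$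

So all bounded pieces are fine, and the sensible plan is to imitate Section 3. Put $c_\gamma=\omega_1\gamma$ and look for a club $C\subseteq\omega_1$ such that $X$ misses all columns $\{\omega_1\gamma\}\times(\omega_1\omega+1)$ with $\gamma\in C$. Then, with $D=\{\omega_1\gamma:\gamma\in C\}$, the $D$-intervals would cut $X$ into clopen paracompact pieces. By (1), each $E_v$ is nonstationary, so a club avoids countably many given $E_v$. But there are $\omega_1$ many values of $v$, and here the plan breaks. The space
$$\{(\omega_1\gamma,\gamma+1):\gamma<\omega_1\}$$
is discrete, because each of its points is alone in its open row $\omega_1^2\times\{\gamma+1\}$. So it is paracompact, and yet it meets every column $\{\omega_1\gamma\}\times(\omega_1\omega+1)$. No club of columns can be avoided.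

We can still avoid the countably many rows that matter most.

**Claim 2.** There is a club $C\subseteq\omega_1$ such that $(\omega_1\gamma,\omega_1n)\notin X$ for all $\gamma\in C$ and all $n\le\omega$.

*Proof.* By (1) with $\kappa=\omega_1$ and $\rho=\omega_1^2$, the sets $E_{\omega_1n}$, $n\le\omega$, are nonstationary. Their union is nonstationary, so some club misses it. $\square$

Fix $C$, let $D=\{\omega_1\gamma:\gamma\in C\}$, and put
$$Z=X\cap(D\times(\omega_1\omega+1)),\qquad \mathcal Q=\{X\cap(I\times(\omega_1\omega+1)):I\text{ a }D\text{-interval}\},\qquad\mathcal H=\{X_n:n<\omega\}.$$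
The set $D$ is closed in $\omega_1^2$, so $Z$ is closed in $X$, and $Z\cap Y=\emptyset$ by Claim 2 with $n=\omega$. The members of $\mathcal Q$ are disjoint, clopen, and lie in sets $P_\gamma$, so they are paracompact; they cover $X\setminus Z$. The members of $\mathcal H$ cover $X\setminus Y$. This is the picture of the plank again: columns pile up only at $Z$, and rows pile up only at $Y$.

If there were a clopen $G$ with $Z\subseteq G\subseteq X\setminus Y$, we would be done. The set $G$ would be partitioned into the clopen paracompact sets $G\cap H$, $H\in\mathcal H$, and $X\setminus G$ into the sets $Q\setminus G$, $Q\in\mathcal Q$. The plank shows that such a $G$ need not exist without further information, so we must use that $X$ is paraLindelöf. Let us try the argument of Section 1. Refine $\{P_\gamma:\gamma<\omega_1\}\cup\{X\setminus Y\}$ to a locally countable open $\mathcal W$. Each $W\in\mathcal W$ that meets $Y$ lies in some $P_{\gamma_W}$, and each $z\in Z$ has a neighborhood meeting only countably many of these $W$. In the plank we could then shrink the neighborhood so that it missed all of them, because the points of $Z$ lay on an edge of cofinality $\omega_1$. Here $z=(\omega_1\gamma,v)$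 with $\gamma<\omega_1$. The countably many sets may have $\gamma_W\ge\gamma$. Even if all $\gamma_W$ are below $\gamma$, their supremum may be $\gamma$ when $\gamma$ is a limit, since then $\mathrm{cf}(\omega_1\gamma)=\omega$. The shrinking step is no longer justified.

What remains is the countability itself. A point of $Z$ interacts with only countably many pieces around $Y$, and we shall arrange that each piece around $Y$ interacts with only countably many points of $Z$. So we stop trying to separate $Z$ from $Y$. Instead we group interacting pieces into *countable* clusters. A countable cluster is bounded in the first coordinate, since $\omega_1$ has uncountable cofinality, so it lies in some $P_\gamma$, which is paracompact. Different clusters are disjoint by construction.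

## 5. Refinements that are partitions

The pieces around $Y$ must be disjoint. The following lemma provides this inside each paracompact piece.

**Lemma 3.** If $X$ is a paracompact subspace of a product of two ordinals, then every open cover of $X$ has a refinement that partitions $X$ into open sets. Consequently, if $F\subseteq U\subseteq X$ with $F$ closed and $U$ open, there is a clopen $H$ with $F\subseteq H\subseteq U$.

*Proof.* The consequence first: partition $X$ into open sets refining $\{U,X\setminus F\}$, and let $H$ be the union of the members meeting $F$. These members lie in $U$. Both $H$ and its complement are unions of members, so $H$ is clopen.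

Call a clopen $A\subseteq X$ *good* if every open cover of $A$ has a refinement partitioning $A$ into open sets. A clopen subset $B$ of a good set $A$ is good: given an open cover of $B$, add the set $A\setminus B$, partition $A$ accordingly, and keep the members contained in $B$. A clopen set partitioned into good sets is good. The argument for the consequence applies inside any good set.

**Step 1: goodness is a local property.** We show: *if $A$ is clopen and each point of $A$ has a good clopen neighborhood, then $A$ is good.* Intersecting with $A$, we may take these neighborhoods inside $A$. As $A$ is paracompact, there is a locally finite open cover $\{G_i\}_{i\in I}$ of $A$ with $G_i\subseteq M_i\subseteq A$ and $M_i$ good. Let $F_i\subseteq G_i$ be a closed shrinking covering $A$. As $M_i$ is good, there is a set $H_i$, clopen in $M_i$ and hence in $X$, with $F_i\subseteq H_i\subseteq G_i$. Well-order $I$. The family $\{H_i\}$ is locally finite, so each union $\bigcup_{j<i}H_j$ is clopen. Hence the sets $H_i\setminus\bigcup_{j<i}H_j$ are clopen subsets of the good sets $M_i$, so they are good. They partition $A$, so $A$ is good.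

**Step 2: every point has a good neighborhood.** Let $F$ be the set of points of $X$ with no good clopen neighborhood, and suppose $F\neq\emptyset$. Let $u$ be the least first coordinate of a point of $F$, let $v$ be least with $(u,v)\in F$, and let $p=(u,v)$. The set $M=X\cap([0,u]\times[0,v])$ is clopen, and $M\cap F=\{p\}$: a point of $F$ in $M$ has first coordinate $u$ by minimality of $u$, and then second coordinate $v$ by minimality of $v$. We show that $M$ is good. Given an open cover of $M$, choose a clopen $N\subseteq M$ with $p\in N$, contained in a member of the cover. The clopen set $M\setminus N$ misses $F$, so it is good by Step 1. Partition it into open sets refining the cover and add $N$. So $M$ is a good neighborhood of $p$, a contradiction. Thus $F=\emptyset$, and Step 1 with $A=X$ finishes the proof. $\square$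

## 6. Gluing rows and columns through countable clusters

**Lemma 4.** Let $X$ be a paraLindelöf subspace of a product of two ordinals, $Z,Y\subseteq X$ disjoint closed sets, and $\mathcal Q,\mathcal H$ two families, each consisting of pairwise disjoint clopen paracompact subsets of $X$, such that

- (a) $X\setminus Z\subseteq\bigcup\mathcal Q$;
- (b) $X\setminus Y\subseteq\bigcup\mathcal H$;
- (c) each $z\in Z$ has an open neighborhood $N_0(z)$ with $N_0(z)\cap Z$ countable;
- (d) for countable $Z_0\subseteq Z$ and $\mathcal Q_0\subseteq\mathcal Q$, the set $\bigcup_{z\in Z_0}N_0(z)\cup\bigcup\mathcal Q_0$ is contained in a closed paracompact subset of $X$.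

Then $X$ is paracompact.

In the plank, with its rows and columns, (a) and (b) hold, and (c) holds because $Z$ is countable. Condition (d) fails for every choice of the $N_0(z)$. By the computation in Section 1, a closed set containing $\bigcup_nN_0((\omega_1,n))$ contains $Z$, all $(\beta,n)$ and all $(\beta,\omega)$ with $\beta\in L_0$ large and $n<\omega$. That computation then applies inside the closed set, so it is not normal, hence not paracompact.

*Proof.*

**Step 1: a cover whose members see only countably much of $Z$.** The sets $N_0(z)$, $z\in Z$, and $X\setminus Z$ form an open cover. Let $\mathcal V$ be a locally countable open refinement. By (c), $V\cap Z$ is countable for every $V\in\mathcal V$. For each $x\in X$ fix an open neighborhood $B(x)$ meeting only countably many members of $\mathcal V$.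

**Step 2: disjoint open pieces around $Y$, each meeting few members of $\mathcal V$.** For $Q\in\mathcal Q$, the sets $Q\cap B(x)$, $x\in Y\cap Q$, together with $Q\setminus Y$, cover $Q$. By Lemma 3 there is a partition $\mathcal D_Q$ of $Q$ into nonempty open sets refining this cover. Let
$$\mathcal J=\bigcup_{Q\in\mathcal Q}\{J\in\mathcal D_Q:J\cap Y\neq\emptyset\}.$$
The members of $\mathcal J$ are open and pairwise disjoint. They cover $Y$, because $Y\subseteq X\setminus Z\subseteq\bigcup\mathcal Q$. Each $J\in\mathcal J$ lies in exactly one member of $\mathcal Q$, call it $Q_J$. As $J$ is not contained in $Q_J\setminus Y$, it lies in some $B(x)$, so $J$ meets only countably many members of $\mathcal V$.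

**Step 3: shrink the pieces to a locally countable family.** The family $\mathcal J$ need not be locally countable, so we use the paraLindelöf property again. Let $\mathcal W$ be a locally countable open refinement of the cover $\mathcal J\cup\{X\setminus Y\}$, and for $J\in\mathcal J$ let
$$W_J=\bigcup\{W\in\mathcal W:W\subseteq J,\ W\cap Y\neq\emptyset\}.$$
Each $W\in\mathcal W$ meeting $Y$ lies in exactly one $J$. So the sets $W_J\subseteq J$ are open, pairwise disjoint, and cover $Y$. A neighborhood meeting only countably many members of $\mathcal W$ meets only countably many of the $W_J$, because each $W$ contributes to at most one $W_J$. So $\{W_J\}_{J\in\mathcal J}$ is locally countable.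

**Step 4: neighborhoods of points of $Z$, and the graph of interactions.** For $z\in Z$ choose $V_z\in\mathcal V$ with $z\in V_z$, and then an open $N(z)$ with
$$z\in N(z)\subseteq V_z\cap B(z)\cap N_0(z)$$
that meets only countably many of the sets $W_J$. Form a graph with vertex set the disjoint union $Z\sqcup\mathcal J$. Join $z\ne z'$ if $N(z)\cap N(z')\neq\emptyset$, and join $z$ and $J$ if $N(z)\cap W_J\neq\emptyset$. Two elements of $\mathcal J$ are never joined.

Every vertex has only countably many neighbors, as we now check. If $z'$ is joined to $z$, then $V_{z'}\supseteq N(z')$ meets $N(z)\subseteq B(z)$, so $V_{z'}$ is one of countably many members $V$ of $\mathcal V$; since $z'\in V_{z'}\cap Z$ and each $V\cap Z$ is countable, there are only countably many such $z'$. If $z'$ is joined to $J$, then $V_{z'}$ meets $W_J\subseteq J$, which meets only countably many members of $\mathcal V$, and the same conclusion follows. Finally, $z$ is joined to only countably many $J$ by the choice of $N(z)$.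

Therefore every connected component $K$ of the graph is countable: starting from a vertex, the set of vertices reachable in $n$ steps is countable for each $n$.

**Step 5: one open set per cluster.** For a component $K$ put
$$O_K=\bigcup_{z\in K\cap Z}N(z)\cup\bigcup_{J\in K\cap\mathcal J}W_J .$$
For different components the sets $O_K$ are disjoint. An intersection of two sets $N(z),N(z')$, or of $N(z)$ and $W_J$, would give an edge between different components, and different sets $W_J$ are disjoint. Since $K$ is countable, $N(z)\subseteq N_0(z)$ and $W_J\subseteq Q_J$, condition (d) shows that each $O_K$ lies in a closed paracompact subset of $X$. Let $O=\bigcup_KO_K$; this is an open set containing $Z\cup Y$.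

**Step 6: an open set between $Z\cup Y$ and $O$.** The family $\{O_K\}$ is disjoint but may fail to be locally finite at boundary points of $O$, so we look for an open $O^*$ with $Z\cup Y\subseteq O^*\subseteq\overline{O^*}\subseteq O$. We do not know that $X$ is normal, but each $H\in\mathcal H$ and each $Q\in\mathcal Q$ is normal, being paracompact. Also, closures of subsets of $H$ or of $Q$ can be computed there, because $H$ and $Q$ are closed in $X$. So we may pick open sets with
$$Z\cap H\subseteq O'_H\subseteq\overline{O'_H}\subseteq O\cap H,\qquad Y\cap Q\subseteq O''_Q\subseteq\overline{O''_Q}\subseteq O\cap Q .$$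
Let $O^*=\bigcup_HO'_H\cup\bigcup_QO''_Q$. As $Z\cap Y=\emptyset$, we have $Z\subseteq\bigcup\mathcal H$ by (b) and $Y\subseteq\bigcup\mathcal Q$ by (a), so $Z\cup Y\subseteq O^*$. To see $\overline{O^*}\subseteq O$, let $x\notin O$. Then $x\notin Z\cup Y$, so by (a) and (b) there are $H\in\mathcal H$ and $Q\in\mathcal Q$ with $x\in H\cap Q$. The open set $(H\cap Q)\setminus(\overline{O'_H}\cup\overline{O''_Q})$ contains $x$, because $\overline{O'_H}\cup\overline{O''_Q}\subseteq O$. It misses $O'_{H'}\subseteq H'$ for $H'\neq H$ and $O''_{Q'}\subseteq Q'$ for $Q'\ne Q$ by disjointness, and it misses $O'_H$ and $O''_Q$ by construction. So it misses $O^*$, and $x\notin\overline{O^*}$.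

**Step 7: a locally finite cover by parts of paracompact sets.** Consider the family
$$\{O_K\cap\overline{O^*}\}_K\ \cup\ \{(H\cap Q)\setminus O^*:H\in\mathcal H,\ Q\in\mathcal Q\}.$$
It covers $X$: points of $\overline{O^*}$ lie in $O=\bigcup_KO_K$, and any other point lies outside $Z\cup Y$, hence in some $H\cap Q$.

It is locally finite. If $x\in O^*$, then $x\in O_K$ for some $K$, and the neighborhood $O^*\cap O_K$ of $x$ meets at most one member of the first kind and none of the second. If $x\notin O^*$, then $x\notin Z\cup Y$, so $x$ lies in an open set $H\cap Q$, which meets at most one member of the second kind. For the first kind, intersect this neighborhood with $O_K$ if $x\in O_K$, which leaves at most one member, and with $X\setminus\overline{O^*}$ if $x\notin O$, which leaves none; the latter contains $x$ because $\overline{O^*}\subseteq O$.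

Each member of the first kind lies in a closed paracompact set by Step 5, and each member of the second kind lies in the closed paracompact set $H$. By Fact 3, $X$ is paracompact. $\square$

## 7. Proof of Theorem 1

We return to $X$, $Z$, $Y$, $\mathcal Q$, $\mathcal H$ from Section 4 and check the hypotheses of Lemma 4. We saw there that $Z$ and $Y$ are disjoint closed sets, that $\mathcal Q$ and $\mathcal H$ consist of pairwise disjoint clopen paracompact sets, and that (a) and (b) hold.

For (c), let $z=(\omega_1\gamma,v)\in Z$ with $\gamma\in C$. By Claim 2, $v$ is none of the ordinals $\omega_1n$, $n\le\omega$. So $v=\omega_1n+\beta$ with $n<\omega$ and $0<\beta<\omega_1$. Put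
$$N_0(z)=X\cap\bigl([0,\omega_1\gamma]\times(\omega_1n,\omega_1n+\beta]\bigr).$$
This is an open neighborhood of $z$. A point of $N_0(z)\cap Z$ has first coordinate $\omega_1\gamma'$ with $\gamma'\le\gamma$ and second coordinate in $(\omega_1n,\omega_1n+\beta]$. There are countably many possibilities for each, so $N_0(z)\cap Z$ is countable.

For (d), each $N_0(z)$ and each member of $\mathcal Q$ lies in some $P_\gamma$ with $\gamma<\omega_1$. A countable union of such sets lies in a single $P_\gamma$, because countable subsets of $\omega_1$ are bounded. This $P_\gamma$ is clopen, and paracompact by Claim 1.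

By Lemma 4, $X$ is paracompact. $\blacksquare$

So $\omega_1^2\times(\omega_1\omega+1)$ has no paraLindelöf non-paracompact subspace.

## 8. Splitting off an edge of uncountable cofinality

Theorems 2 and 3 allow points of $X$ on a right edge $\{\rho\}\times\nu$. If $\mathrm{cf}\,\rho>\omega$, the argument from the plank works there, and it separates the edge from $Y$.

**Lemma 5.** Let $\rho$ be a limit ordinal with $\mathrm{cf}\,\rho>\omega$, $X\subseteq(\rho+1)\times\nu$ paraLindelöf ($\nu$ an ordinal), $R=X\cap(\{\rho\}\times\nu)$, $Y\subseteq X$ closed with $Y\cap R=\emptyset$, and $\mathcal H$ a family of pairwise disjoint clopen paracompact subsets of $X$ with $X\setminus Y\subseteq\bigcup\mathcal H$. Then there is a clopen paracompact $G\subseteq X$ with $R\subseteq G\subseteq X\setminus Y$.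

*Proof.*

**Step 1: an open set around $R$ that stays away from $Y$.** The sets $X\cap([0,\alpha]\times\nu)$, $\alpha<\rho$, together with $X\setminus Y$, cover $X$, since the points of $R$ lie in $X\setminus Y$. Let $\mathcal W$ be a locally countable open refinement, let $\mathcal W'$ be the set of its members meeting $Y$, and let $M=\bigcup\mathcal W'$. Then $M$ is open and $Y\subseteq M$. Each $W\in\mathcal W'$ lies in $[0,\alpha_W]\times\nu$ for some $\alpha_W<\rho$. Each $q\in R$ has a neighborhood meeting only countably many $W\in\mathcal W'$, and the supremum $\alpha$ of the corresponding $\alpha_W$ is below $\rho$ since $\mathrm{cf}\,\rho>\omega$. Intersecting with $(\alpha,\rho]\times\nu$, we get an open neighborhood $N(q)$ of $q$ that misses $M$. Let $N=\bigcup_{q\in R}N(q)$, so that $N\cap M=\emptyset$.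

**Step 2: make it clopen, one member of $\mathcal H$ at a time.** Each $H\in\mathcal H$ is a paracompact subspace of a product of two ordinals and $R\cap H$ is closed in it, so Lemma 3 gives a clopen $G_H$ with $R\cap H\subseteq G_H\subseteq N\cap H$. Let $G=\bigcup_HG_H$. Then $R\subseteq G$, because $R\subseteq X\setminus Y\subseteq\bigcup\mathcal H$. The set $G$ is open and contained in $N$, so it misses $M\supseteq Y$. It is closed: a point of $Y$ has the neighborhood $M$, which misses $G$; a point outside $Y\cup G$ lies in some $H$, and $H\setminus G_H$ is a neighborhood of it that misses $G$, because $G_{H'}\subseteq H'$ is disjoint from $H$ for $H'\neq H$. Finally, $G$ is partitioned into the clopen paracompact sets $G_H$, so it is paracompact by Fact 2. $\square$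

## 9. Proof of Theorem 2

Every $\sigma<\omega_1^2$ satisfies $\sigma\le\omega_1\tau$ for some $\tau<\omega_1$. So it suffices to prove, by induction on $\tau<\omega_1$, the statement

$T(\tau)$: *for all $\rho$, paraLindelöf subspaces of $(\rho+1)\times(\omega_1\tau+1)$ are paracompact.*

For $\tau<\omega$ this is contained in (K). If $\tau=\tau'+1$, split the second factor into the clopen intervals $[0,\omega_1\tau']$ and $(\omega_1\tau',\omega_1\tau]\cong\omega_1+1$. The two corresponding clopen parts of the subspace are paracompact by $T(\tau')$ and by (K).

Let $\tau$ be a limit, and $0=\tau_0<\tau_1<\cdots$ with supremum $\tau$. We prove $T(\tau)$ by induction on $\rho$. Let $X\subseteq(\rho+1)\times(\omega_1\tau+1)$ be paraLindelöf.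

**Step 1: rows and columns.** These are the pieces for the rest of the proof. Put $X_0=X\cap((\rho+1)\times[0,\omega_1\tau_1])$ and $X_n=X\cap((\rho+1)\times(\omega_1\tau_n,\omega_1\tau_{n+1}])$ for $n\ge1$. They are clopen, disjoint, and paracompact by $T(\tau_{n+1})$, and they cover $X\setminus Y$, where $Y=X\cap((\rho+1)\times\{\omega_1\tau\})$. Put $P_\alpha=X\cap([0,\alpha]\times(\omega_1\tau+1))$, which is clopen. For $\alpha<\rho$ it is paracompact by the induction on $\rho$.

**Step 2: the cases that need only countable covers.** Here we dispose of all $\rho$ except limits of uncountable cofinality. If $\rho=0$ or $\rho$ is a successor, the column $X\cap(\{\rho\}\times(\omega_1\tau+1))$ is clopen in $X$ and is a subspace of an ordinal, so (K) makes it paracompact. Together with $P_{\rho-1}$, if $\rho>0$, it partitions $X$.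

Let $\rho$ be a limit and $p=(\rho,\omega_1\tau)$. If $p\in X$, every neighborhood of $p$ contains a clopen set $X\cap((\alpha,\rho]\times(\omega_1\tau_n,\omega_1\tau])$ with $\alpha<\rho$, $n\ge1$. Its complement is $P_\alpha\cup X_0\cup\dots\cup X_{n-1}$, a finite union of clopen paracompact sets. Fact 4 applies. If $p\notin X$ and $\mathrm{cf}\,\rho=\omega$, choose $\rho_i\uparrow\rho$. Then $X$ is covered by the countably many clopen paracompact sets $P_{\rho_i}$ and $X_n$, because a point with first coordinate $\rho$ is not in $Y$. Fact 2 applies.

**Step 3: remove the right edge.** It remains to treat $p\notin X$ and $\mathrm{cf}\,\rho=\kappa>\omega$. Then $Y$ is disjoint from $R=X\cap(\{\rho\}\times(\omega_1\tau+1))$. Lemma 5 with $\mathcal H=\{X_n:n<\omega\}$ gives a clopen paracompact $G\supseteq R$. So we only have to show that $X'=X\setminus G\subseteq\rho\times(\omega_1\tau+1)$ is paracompact. It is clopen in $X$, hence paraLindelöf. Let $(c_\zeta)_{\zeta<\kappa}$ be continuous, increasing and cofinal in $\rho$. By (1), $E_v=\{\zeta:(c_\zeta,v)\in X'\}$ is nonstationary for each $v\le\omega_1\tau$.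

**Step 4: $\kappa>\omega_1$, where a club of columns can be avoided.** There are at most $\omega_1<\kappa$ ordinals $v\le\omega_1\tau$, so some club $C\subseteq\kappa$ misses all $E_v$. Let $D=\{c_\zeta:\zeta\in C\}$. It is closed and cofinal in $\rho$ of order type $\kappa$, and $X'$ has no point with first coordinate in $D$. So $X'$ is partitioned into the clopen sets $X'\cap(I\times(\omega_1\tau+1))$, $I$ a $D$-interval. Each lies in some $P_\alpha$ with $\alpha<\rho$, so it is paracompact, and Fact 2 applies.

**Step 5: $\kappa=\omega_1$, where we glue with Lemma 4.** As $\tau$ is countable, there is a club $C\subseteq\omega_1$ missing the countably many nonstationary sets $E_{\omega_1\eta}$, $\eta\le\tau$. Let $D=\{c_\zeta:\zeta\in C\}$ and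
$$Z=X'\cap(D\times(\omega_1\tau+1)),\qquad Y'=X'\cap Y,$$
$$\mathcal Q=\{X'\cap(I\times(\omega_1\tau+1)):I\text{ a }D\text{-interval}\},\qquad \mathcal H=\{X'\cap X_n:n<\omega\}.$$
The sets $Z$ and $Y'$ are closed in $X'$, and they are disjoint because $C$ misses $E_{\omega_1\tau}$. The families consist of pairwise disjoint clopen sets. These are paracompact, being closed subsets of sets $P_\alpha$ ($\alpha<\rho$) and of the $X_n$, respectively. Conditions (a) and (b) hold.

For (c), let $z=(c_\zeta,v)\in Z$ with $\zeta\in C$. By the choice of $C$, $v=\omega_1\eta+\beta$ with $\eta<\tau$ and $0<\beta<\omega_1$. Let $N_0(z)=X'\cap([0,c_\zeta]\times(\omega_1\eta,\omega_1\eta+\beta])$. A point of $N_0(z)\cap Z$ has the form $(c_{\zeta'},v')$ with $\zeta'\le\zeta$ and $v'\in(\omega_1\eta,\omega_1\eta+\beta]$, so there are only countably many such points.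

For (d), each $N_0(z)$ and each member of $\mathcal Q$ is bounded below $\rho$ in the first coordinate. Since $\mathrm{cf}\,\rho=\omega_1$, a countable union of them lies in $X'\cap P_\alpha$ for some $\alpha<\rho$, which is clopen in $X'$ and paracompact.

By Lemma 4, $X'$ is paracompact, and so is $X$. $\blacksquare$

## 10. Proof of Theorem 3: a staircase along the diagonal

The ordinal $\omega_1^2\cdot\omega$ is partitioned into the clopen intervals $[0,\omega_1^2]$ and $(\omega_1^2n,\omega_1^2(n+1)]$, $n\ge1$, each homeomorphic to $\omega_1^2+1$. So the square of $\omega_1^2\cdot\omega$ is partitioned into clopen copies of $(\omega_1^2+1)^2$, and by Fact 2 it suffices to treat paraLindelöf $X\subseteq(\omega_1^2+1)^2$. Write $e_\gamma=\omega_1\gamma$ for $\gamma<\omega_1$. We add the two edges one after the other.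

**Part A: $X\subseteq\omega_1^2\times\omega_1^2$.**

**Step 1: a club adapted to both coordinates.** We need columns and rows that meet $X$ only in harmless places. There is a club $C\subseteq\omega_1$ such that
$$(e_\gamma,e_\eta)\notin X\quad\text{and}\quad(e_\eta,e_\gamma)\notin X\qquad\text{for all }\gamma\in C\text{ and all }\eta\le\gamma.\tag{2}$$
For $\eta=\gamma$: by Lemma 2 with $c_\gamma=k(\gamma)=e_\gamma$, the map $\gamma\mapsto(e_\gamma,e_\gamma)$ is a closed embedding, so by Lemma 1 the set $\{\gamma:(e_\gamma,e_\gamma)\in X\}$ is nonstationary. For $\eta<\gamma$: if the set of $\gamma$ for which some $\eta<\gamma$ has $(e_\gamma,e_\eta)\in X$ were stationary, pressing down would give one $\eta$ that works for stationarily many $\gamma$, contradicting (1) with $v=e_\eta$. The same argument works with the coordinates interchanged. Take a club missing these three nonstationary sets.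

Let $D=\{e_\gamma:\gamma\in C\}$, enumerated increasingly and continuously as $(c_\zeta)_{\zeta<\omega_1}$.

**Step 2: cut $X$ into the part below the diagonal, the part above, and boxes.** This makes one coordinate bound the other in each part. Put
$$U_-=\bigcup_{\zeta}\,(c_\zeta,\omega_1^2)\times[0,c_\zeta],\qquad U_+=\bigcup_\zeta\,[0,c_\zeta]\times(c_\zeta,\omega_1^2),$$
and consider also the boxes $I\times I$, $I$ a $D$-interval. All these sets are open. They are pairwise disjoint. A point $(u,v)\in U_-\cap U_+$ would satisfy $u>c_\zeta\ge v>c_\xi\ge u$ for some $\zeta,\xi$, which is absurd. If $u,v$ lie in one $D$-interval $I$, there is no element of $D$ in $[v,u)$ or in $[u,v)$, because $I$ contains no element of $D$ other than its maximum; so $I\times I$ misses $U_-$ and $U_+$. Different boxes are disjoint because different $D$-intervals are.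

They cover $X$. Let $r(w)=\min\{\zeta:w\le c_\zeta\}$ and $(u,v)\in X$. If $r(v)<r(u)$, then $v\le c_{r(v)}<u$, so $(u,v)\in U_-$. If $r(u)<r(v)$, then $(u,v)\in U_+$ likewise. If $r(u)=r(v)=0$, both coordinates lie in $[0,\min D]$. If $r(u)=r(v)=\xi+1$, both lie in $(c_\xi,c_{\xi+1}]$. If $r(u)=r(v)=\zeta$ is a limit, then $c_\xi<u,v\le c_\zeta$ for all $\xi<\zeta$, so $u=v=c_\zeta$ by continuity. But $(c_\zeta,c_\zeta)\notin X$ by (2).

So $X$ is partitioned into clopen sets. The parts in boxes $I\times I$ lie in $(d+1)\times(d+1)$ with $d=\max I<\omega_1^2$, so they are paracompact by Theorem 2. Since (2) is symmetric, by Fact 2 it remains to show that $X'=X\cap U_-$ is paracompact.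

**Step 3: apply Lemma 4 to $X'$.** This treats the part below the diagonal. Note that $v<u$ for all $(u,v)\in U_-$. Put
$$Z=X'\cap(D\times\omega_1^2),\qquad Y=X'\cap(\omega_1^2\times D),$$
$$\mathcal Q=\{X'\cap(I\times\omega_1^2):I\text{ a }D\text{-interval}\},\qquad\mathcal H=\{X'\cap(\omega_1^2\times I):I\text{ a }D\text{-interval}\}.$$
The sets $Z$ and $Y$ are closed. If $z=(e_\gamma,v)\in Z$ with $\gamma\in C$, then $v<e_\gamma=\omega_1\gamma$, so $v=\omega_1\eta+\beta$ with $\eta<\gamma$ and $\beta<\omega_1$. By (2), $v\neq e_\eta$, so $\beta>0$. Hence $v$ is not a multiple of $\omega_1$, so $v\notin D$. This shows $Z\cap Y=\emptyset$.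

The families consist of pairwise disjoint clopen sets, and (a), (b) hold because the $D$-intervals cover $\omega_1^2\setminus D$. With $d=\max I$, the member of $\mathcal Q$ given by $I$ lies in $[0,d]\times[0,d]$ because $v<u\le d$ there, and the member of $\mathcal H$ given by $I$ lies in $\omega_1^2\times[0,d]$. All are paracompact by Theorem 2.

For (c), with $z=(e_\gamma,\omega_1\eta+\beta)$ as above, let $N_0(z)=X'\cap([0,e_\gamma]\times(\omega_1\eta,\omega_1\eta+\beta])$. Points of $N_0(z)\cap Z$ have first coordinate $e_{\gamma'}$ with $\gamma'\le\gamma$ and second coordinate in a countable set, so there are countably many.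

For (d), a countable union of sets $N_0(z)$ and members of $\mathcal Q$ has first coordinates bounded by some $d\in D$, so it lies in $X'\cap([0,d]\times\omega_1^2)$. This set is clopen in $X'$, and it lies in $[0,d]\times[0,d]$ because $v<u$ on $X'$. By Theorem 2 it is paracompact. Lemma 4 applies, and Part A is done.

**Part B: $X\subseteq(\omega_1^2+1)\times\omega_1^2$, or with the coordinates interchanged.** We split off the right edge with Lemma 5. The map $\gamma\mapsto(\omega_1^2,e_\gamma)$ is a closed embedding of $\omega_1$ into $(\omega_1^2+1)\times\omega_1^2$, because $\gamma\mapsto e_\gamma$ is a closed embedding into $\omega_1^2$ by Lemma 2. So by Lemma 1 there is a club $C$ with $(\omega_1^2,e_\gamma)\notin X$ for all $\gamma\in C$. Let $D=\{e_\gamma:\gamma\in C\}$. The set $Y=X\cap((\omega_1^2+1)\times D)$ is closed and disjoint from $R=X\cap(\{\omega_1^2\}\times\omega_1^2)$. The sets $X\cap((\omega_1^2+1)\times I)$, $I$ a $D$-interval, are disjoint and clopen, paracompact by Theorem 2, and cover $X\setminus Y$. Lemma 5 gives a clopen paracompact $G\supseteq R$. The clopen set $X\setminus G$ is paraLindelöf and lies in $\omega_1^2\times\omega_1^2$, so it is paracompact by Part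 A. By Fact 2, $X$ is paracompact. The interchanged case follows by symmetry.

**Part C: $X\subseteq(\omega_1^2+1)^2$.** Only the corner $p=(\omega_1^2,\omega_1^2)$ makes a difference to Part B.

If $p\in X$, every neighborhood of $p$ contains a clopen set $X\cap\bigl((e_\gamma,\omega_1^2]\times(e_\gamma,\omega_1^2]\bigr)$ with $\gamma<\omega_1$. Its complement is the union of the clopen sets $X\cap([0,e_\gamma]\times(\omega_1^2+1))$ and $X\cap((\omega_1^2+1)\times[0,e_\gamma])$, which are paracompact by Theorem 2, for the first one with the coordinates interchanged. Fact 4 applies.

If $p\notin X$, then $X\subseteq T=(\omega_1^2+1)^2\setminus\{p\}$. The set $\{\omega_1^2\}\times\omega_1^2$ is closed in $T$, so $\gamma\mapsto(\omega_1^2,e_\gamma)$ is a closed embedding into $T$, and Lemma 1 gives a club $C$ with $(\omega_1^2,e_\gamma)\notin X$ for $\gamma\in C$. Let $D=\{e_\gamma:\gamma\in C\}$. The set $D\cup\{\omega_1^2\}$ is closed in $\omega_1^2+1$, so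
$$Y=X\cap\bigl((\omega_1^2+1)\times(D\cup\{\omega_1^2\})\bigr)$$
is closed in $X$. It is disjoint from $R=X\cap(\{\omega_1^2\}\times(\omega_1^2+1))$ by the choice of $C$ and because $p\notin X$. The sets $X\cap((\omega_1^2+1)\times I)$, $I$ a $D$-interval, are disjoint and clopen, paracompact by Theorem 2, and cover $X\setminus Y$. Lemma 5 gives a clopen paracompact $G\supseteq R$. The rest, $X\setminus G\subseteq\omega_1^2\times(\omega_1^2+1)$, is clopen in $X$, hence paraLindelöf, and it is paracompact by Part B. By Fact 2, $X$ is paracompact. $\blacksquare$
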